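# The Kobayashi and Teichmüller metrics on quasisymmetric circle maps modulo symmetric ones

## 1. The theorem $K_{\mathcal{AT}}=d$ and the meaning of its terms

**Theorem 1.** Let $\mathcal Q$ be the group of quasisymmetric orientation-preserving homeomorphisms of the unit circle $\mathbb T$, let $\mathcal S\subset\mathcal Q$ be the subgroup of symmetric ones, and let $\mathcal{AT}=\mathcal Q/\mathcal S$ be the set of classes $[h]=\{s\circ h:s\in\mathcal S\}$, with its standard structure of complex Banach manifold. Let $K_{\mathcal{AT}}$ be the Kobayashi metric of $\mathcal{AT}$, normalized by the Poincaré metric $|dz|/(1-|z|^2)$ on the unit disk $\mathbb D$, and let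
$$d([h_1],[h_2])=\tfrac12\log\inf K^*(F)$$
be the asymptotic Teichmüller metric, where $F$ runs over all quasiconformal self-maps of $\mathbb D$ whose boundary values equal $g_2\circ g_1^{-1}$ for some $g_1\in[h_1]$, $g_2\in[h_2]$, and $K^*(F)$ is the boundary dilatation. Then
$$K_{\mathcal{AT}}(p,q)=d(p,q)\qquad\text{for all }p,q\in\mathcal{AT}.$$

So the answer to the conjecture "On $\mathcal{AT}$, K-metric $=$ T-metric", posed in "Dynamical Teichmüller Spaces" (https://qcpages.qc.cuny.edu/~yjiang/HomePageYJ/LinkPages/TalkFiles/NJUSTSummerJuly30-August13,2021/NJUSTJiangTalk1August6,2021.pdf), is yes. One metric is defined purely by the complex structure, the other purely by distortion near the boundary circle. Here is what each word means.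

**Definition (quasisymmetric, symmetric).** Let $h$ be an orientation-preserving homeomorphism of $\mathbb T$ and $H:\mathbb R\to\mathbb R$ an increasing lift under $x\mapsto e^{2\pi ix}$, so that $H(x+1)=H(x)+1$. Put
$$\epsilon_h(t)=\sup_{x\in\mathbb R}\left|\log\left|\frac{H(x+t)-H(x)}{H(x)-H(x-t)}\right|\right|,\qquad t>0.$$
This does not depend on the lift. The map $h$ is quasisymmetric if $\sup_{t>0}\epsilon_h(t)<\infty$, and symmetric if $\epsilon_h(t)\to0$ as $t\to0^+$.

If $H$ is $C^1$ with $H'>0$, the quotient equals $H'(\xi_1)/H'(\xi_2)$ with $|\xi_1-\xi_2|\le2t$, and uniform continuity of $\log H'$ shows that $h$ is symmetric. A corner destroys symmetry. Let $H(x)=\frac23x$ on $[-\frac12,0]$, $H(x)=\frac43x$ on $[0,\frac12]$, continued by $H(x+1)=H(x)+1$. Every increment over length $t$ lies between $\frac23t$ and $\frac43t$, so $\epsilon_h\le\log2$ and $h$ is quasisymmetric. At $x=0$ and $0<t\le\frac12$ the quotient is exactly $2$, so $\epsilon_h(t)=\log 2$ there and $h$ is not symmetric.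

**Definition (the two spaces).** Let $M\subset\mathcal S$ be the group of Möbius transformations preserving $\mathbb D$. The universal Teichmüller space is $T\mathcal Q=\mathcal Q/M$, with classes $M\circ h$. A map is called normalized if it fixes $1,i,-1$; each class $M\circ h$ contains exactly one normalized map, and we often identify the class with it. Since $M\subset\mathcal S$, there is a projection $P:T\mathcal Q\to\mathcal{AT}$, $M\circ h\mapsto\mathcal S\circ h$. The base point (class of the identity) of either space is written $0$.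

**Definition (dilatations).** For a quasiconformal (qc) map $G$ with Beltrami coefficient $\mu_G$, $K(G)=\frac{1+\|\mu_G\|_\infty}{1-\|\mu_G\|_\infty}$. For a qc self-map $F$ of $\mathbb D$, $K^*(F)=\inf_EK(F|_{\mathbb D\setminus E})$ over compact $E\subset\mathbb D$. For $h\in\mathcal Q$, $K(h)$ is the least $K(F)$ over qc extensions $F$ of $h$ to $\mathbb D$ (it is attained), and $K^*(h)=\inf K^*(F)$ over the same $F$.

For example, a qc map that is conformal off a compact set has $K^*=1$, however large its $K$. On $T\mathcal Q$ the Teichmüller metric is $d_T([h_1],[h_2])=\frac12\log K(h_2h_1^{-1})$.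

**Definition (Kobayashi metric).** Let $\rho$ be the distance of $|dz|/(1-|z|^2)$ on $\mathbb D$, so $\rho(0,z)=\operatorname{artanh}|z|$. $K_{\mathcal{AT}}$ is the largest pseudodistance on $\mathcal{AT}$ for which every holomorphic $f:\mathbb D\to\mathcal{AT}$ is a contraction from $\rho$. Equivalently, $K_{\mathcal{AT}}(p,q)$ is the infimum of $\sum\rho(a_i,b_i)$ over chains of holomorphic discs $f_i$ with $f_1(a_1)=p$, $f_i(b_i)=f_{i+1}(a_{i+1})$, and last value $q$.

Two inequalities are to be shown. For $K_{\mathcal{AT}}\le d$ we must produce good discs. For $K_{\mathcal{AT}}\ge d$ we must show that no holomorphic disc moves faster than $d$ allows. The second is the hard one.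

## 2. Beltrami coefficients, the Bers embedding and the structure of $\mathcal{AT}$

This section collects the facts that the proof uses, with small examples.

**Notation.** $A^1$ is the space of holomorphic $\varphi$ on $\mathbb D$ with $\|\varphi\|=\int_{\mathbb D}|\varphi|\,dA<\infty$; $\mathrm{Bel}$ is the open unit ball of $L^\infty=L^\infty(\mathbb D)$. For $\mu\in\mathrm{Bel}$, $f^\mu$ is the normalized qc self-map of $\mathbb D$ with coefficient $\mu$, and $\Phi(\mu)=M\circ f^\mu|_{\mathbb T}\in T\mathcal Q$. We also use the hyperbolic distance $d_h$ of curvature $-1$, $d_h(0,z)=\log\frac{1+|z|}{1-|z|}$, with open discs $\Delta(w,R)$.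

We need two forms of the composition rule for Beltrami coefficients. If $f,g$ are qc with coefficients $\mu_f,\mu_g$ and $g$ has the same domain as $f$, then
$$\big|\mu_{g\circ f^{-1}}\circ f\big|=\left|\frac{\mu_g-\mu_f}{1-\overline{\mu_f}\,\mu_g}\right|;\tag{1}$$
if instead $g$ is defined on the image of $f$, then
$$\mu_{g\circ f}=\frac{\mu_f+\theta}{1+\overline{\mu_f}\,\theta},\qquad\theta=(\mu_g\circ f)\,\overline{f_z}/f_z.\tag{2}$$
For $B\in M$ put $B^*\mu=(\mu\circ B)\,\overline{B'}/B'$. This is a linear isometry of $L^\infty$, $B^*\mu$ is the coefficient of $f^\mu\circ B$, and the change of variables gives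
$$\int\mu\,\varphi\,dA=\int(B^*\mu)\,(\varphi\circ B)\,B'^2\,dA,\qquad\|(\varphi\circ B)B'^2\|=\|\varphi\|.\tag{3}$$

**Fact 1 (compactness).** For fixed $K$, the normalized $K$-qc self-maps of $\mathbb D$ form a compact family for uniform convergence on $\overline{\mathbb D}$, and so do their inverses. The same holds on $\hat{\mathbb C}$ for $K$-qc maps fixing $1,i,-1$, in the spherical metric. The boundary values of qc self-maps of $\mathbb D$ are exactly the elements of $\mathcal Q$.

**Fact 2 (Bers embedding).** Let $\mathbb D^*=\hat{\mathbb C}\setminus\overline{\mathbb D}$ and let $\mathcal B$ be the Banach space of holomorphic $b$ on $\mathbb D^*$, $b=O(|\zeta|^{-4})$ at $\infty$, with $\|b\|=\sup|b(\zeta)|(|\zeta|^2-1)^2<\infty$. Let $f_\mu$ be a qc map of $\hat{\mathbb C}$ with coefficient $\mu$ on $\mathbb D$ and $0$ on $\mathbb D^*$, and $\beta(\mu)$ the Schwarzian of $f_\mu|_{\mathbb D^*}$. Then $\beta:\mathrm{Bel}\to\mathcal B$ is holomorphic with $\|\beta\|\le6$, and it descends to a biholomorphism, also written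 $\beta$, of $T\mathcal Q$ onto an open subset of $\mathcal B$. The map $\Phi$ is holomorphic with local holomorphic sections. For $\|b\|<2$ (Ahlfors–Weill) the linear map
$$s(b)(z)=-\tfrac12(1-|z|^2)^2\,\bar z^{-4}\,b(1/\bar z)$$
satisfies $\beta(s(b))=b$; and $\|s(b)\|_\infty=\frac12\|b\|$ for all $b\in\mathcal B$. Moreover
$$d\beta_0(\mu)(\zeta)=-\frac6\pi\int_{\mathbb D}\frac{\mu(z)}{(z-\zeta)^4}\,dA(z).\tag{4}$$

Four consequences will be used.

First, the function $t\mapsto\beta(t\mu/\|\mu\|_\infty)$ on $\mathbb D$ is bounded by $6$ and vanishes at $0$. By the Cauchy estimates all its Taylor coefficients have norm at most $6$. Hence $\|d\beta_0\|\le6$ and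
$$\|\beta(\mu)-d\beta_0\mu\|\le\sum_{k\ge2}6\|\mu\|_\infty^k\le12\|\mu\|_\infty^2\qquad(\|\mu\|_\infty\le\tfrac12).\tag{5}$$

Second, let $N=\ker d\beta_0$. Since $(z-\zeta)^{-4}=\zeta^{-4}\sum_k\binom{k+3}{3}(z/\zeta)^k$, uniformly in $z\in\mathbb D$ for fixed $\zeta\in\mathbb D^*$, formula (4) shows that $\mu\in N$ iff $\int\mu z^k=0$ for all $k\ge0$. Polynomials are dense in $A^1$, so
$$N=\Big\{\mu\in L^\infty:\int\mu\varphi=0\ \text{ for all }\varphi\in A^1\Big\}.$$
By Hahn–Banach every functional on $A^1$ extends to $L^1$ with the same norm, so $L^\infty/N=(A^1)^*$ isometrically.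

Third, differentiating $\beta(s(b))=b$ gives $d\beta_0\circ s=\mathrm{id}$, so
$$\mu-s(d\beta_0\mu)\in N\qquad\text{for all }\mu\in L^\infty.\tag{6}$$

Fourth, put
$$\mathcal B_0=\{b\in\mathcal B:(|\zeta|^2-1)^2b(\zeta)\to0\text{ as }|\zeta|\to1\},\qquad N_0=\{\eta\in L^\infty:d\beta_0\eta\in\mathcal B_0\}\supset N.$$
Since $\mathcal B_0$ is closed and $d\beta_0$ is continuous, $N_0$ is a closed subspace. If $b\in\mathcal B_0$, then $s(b)(z)\to0$ as $|z|\to1$, by the formula for $s$.

Here are small examples. The function $\mu(z)=z$ lies in $N$, because $\int z\cdot z^k\,dA=0$ for all $k\ge0$. If $\eta$ has compact support, (4) is bounded near $|\zeta|=1$, so $\eta\in N_0$. The constant $\mu=1$ is not in $N$, since $\int1\cdot1\,dA=\pi$; but only the term $k=0$ survives in (4) and $d\beta_0(1)(\zeta)=-6\zeta^{-4}\in\mathcal B_0$, so $1\in N_0$.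

**Fact 3 (right translation).** For $g\in\mathcal Q$, $R_g:[h]\mapsto[h\circ g]$ is a biholomorphic $d_T$-isometry of $T\mathcal Q$. It descends to a bijection of $\mathcal{AT}$, also written $R_g$, with $R_gP=PR_g$.

**Fact 4 (Gardiner–Sullivan, Amer. J. Math. 114 (1992)).** A map $h\in\mathcal Q$ is symmetric iff it has an asymptotically conformal qc extension to $\mathbb D$, that is, one whose coefficient tends to $0$ at $\mathbb T$.

**Fact 5 (complex structure of $\mathcal{AT}$).** In the standard structure $P$ is holomorphic, and near each $\tau\in T\mathcal Q$ and $P(\tau)$ there are charts in which $P$ is the restriction of a continuous linear surjection $A:X\to Y$ of Banach spaces. In Beltrami terms, $\mu$ and $\nu$ represent the same point iff $f^\mu|_{\mathbb T}$ and $f^\nu|_{\mathbb T}$ differ by post-composition with an element of $\mathcal S$. Nothing else about the structure will be used. In particular we do not assume that $\ker A$ has a closed complement, so we have no local holomorphic section of $P$ at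 our disposal.

**Fact 6 (known theorem on $T\mathcal Q$).** The Kobayashi metric of $T\mathcal Q$ equals $d_T$. We shall use the half that says $d_T(g(a),g(b))\le\rho(a,b)$ for every holomorphic $g:\mathbb D\to T\mathcal Q$.

Now three lemmas prepare the ground. The first turns $d$ into a formula without the infimum over representatives.

**Lemma 1.** $K^*(s_1hs_2)=K^*(h)$ for $h\in\mathcal Q$, $s_1,s_2\in\mathcal S$. Hence $d([h_1],[h_2])=\frac12\log K^*(h_2h_1^{-1})$. The function $d$ is symmetric, satisfies the triangle inequality, is invariant under every $R_g$, and $d(P\tau_1,P\tau_2)\le d_T(\tau_1,\tau_2)$.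

*Proof.* Qc self-maps of $\mathbb D$ carry compact sets to compact sets in both directions. If $F_i$ is good off $E_i$, then $F_1\circ F_2$ is good off the compact set $E_2\cup F_2^{-1}(E_1)$; so $K^*(F_1F_2)\le K^*(F_1)K^*(F_2)$ and $K^*(F^{-1})=K^*(F)$. Taking infima, the same holds for circle maps. By Fact 4, $K^*(s)=1$ for $s\in\mathcal S$. So $K^*(s_1hs_2)\le K^*(h)$, and writing $h=s_1^{-1}(s_1hs_2)s_2^{-1}$ gives the reverse. The maps $g_2g_1^{-1}$ in the definition of $d$ are $s_2h_2h_1^{-1}s_1^{-1}$, which gives the formula. The triangle inequality follows from $h_3h_1^{-1}=(h_3h_2^{-1})(h_2h_1^{-1})$, invariance from $(h_2g)(h_1g)^{-1}=h_2h_1^{-1}$, and the last claim from $K^*\le K$. $\square$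

The second lemma replaces the missing sections of $P$: single discs can be lifted locally.

**Lemma 2 (local lifting).** If $f$ is holomorphic from a plane domain to $\mathcal{AT}$ and $P(\tau)=f(w_0)$, then near $w_0$ there is a holomorphic $\tilde f$ with values in $T\mathcal Q$, $P\tilde f=f$ and $\tilde f(w_0)=\tau$. Consequently $f$ has local holomorphic lifts to $\mathrm{Bel}$ near every point, and $R_g\circ f$ is holomorphic for every $g\in\mathcal Q$.

*Proof.* In the charts of Fact 5, $f(w)=\sum y_m(w-w_0)^m$ near $w_0$ with $\|y_m\|\le Cr^{-m}$. By the open mapping theorem there is $C'$ such that each $y_m$, $m\ge1$, equals $Ax_m$ with $\|x_m\|\le C'\|y_m\|$. Let $x_0$ be the coordinate of $\tau$, so $Ax_0=y_0$. Then $\sum x_m(w-w_0)^m$ converges for $|w-w_0|<r$, takes the value $x_0$ at $w_0$, hence stays in the chart near $w_0$, and is mapped by $A$ to $f$. Composing $\tilde f$ with a local section of $\Phi$ lifts $f$ to $\mathrm{Bel}$. Locally $R_gf=R_gP\tilde f=PR_g\tilde f$ is holomorphic. $\square$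

The third lemma says that the Bers embedding is continuous for uniform convergence of circle maps, in the weak sense of convergence at points of $\mathbb D^*$. Norm convergence is not claimed.

**Lemma 3.** Let $h_n$ be normalized with $K(h_n)$ bounded, and $h_n\to h$ uniformly on $\mathbb T$. Then $\beta([h_n])\to\beta([h])$ locally uniformly on $\mathbb D^*\setminus\{\infty\}$.

*Proof.* Write $h_n=f^{\mu_n}|_{\mathbb T}$ with $\|\mu_n\|_\infty\le k<1$ and let $f_{\mu_n}$ fix $1,i,-1$. It suffices to find, in every subsequence, a further subsequence with the stated limit. By Fact 1 pass to one with $f_{\mu_n}\to f_\infty$ spherically uniformly and $f^{\mu_n}\to f^\infty$ uniformly on $\overline{\mathbb D}$; both limits are qc, $f_\infty$ is conformal on $\mathbb D^*$, and $f^\infty|_{\mathbb T}=h$. The maps $G_n=f_{\mu_n}\circ(f^{\mu_n})^{-1}$ are conformal on $\mathbb D$, since both factors have coefficient $\mu_n$, and converge uniformly on $\overline{\mathbb D}$ to $G=f_\infty\circ(f^\infty)^{-1}$. So $G$ is injective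 on $\overline{\mathbb D}$, conformal on $\mathbb D$, and $f_\infty=G\circ h$ on $\mathbb T$.

Let $\tilde h$ be a qc extension of $h$ to $\mathbb D$ with coefficient $\mu$. Glue $G\circ\tilde h$ on $\overline{\mathbb D}$ to $f_\infty$ on $\mathbb D^*$. The two agree on $\mathbb T$ and $G(\overline{\mathbb D})=f_\infty(\overline{\mathbb D})$, so we get a homeomorphism of $\hat{\mathbb C}$ that is qc off $\mathbb T$, hence qc, with coefficient $\mu$ on $\mathbb D$ and $0$ on $\mathbb D^*$. So the Schwarzian of $f_\infty|_{\mathbb D^*}$ is $\beta([h])$. Finally, spherically locally uniform convergence of injective meromorphic functions to an injective one gives locally uniform convergence of Schwarzians: away from poles this is convergence of derivatives, and near a pole one first composes with a Möbius map, which does not change Schwarzians. $\square$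

## 3. Linear discs and the inequality $K_{\mathcal{AT}}\le d$

Before the general argument, look at two linear discs $w\mapsto P\Phi(w\mu)$ by hand. If $\mu$ has compact support, $f^{w\mu}$ is conformal near $\mathbb T$, and its boundary map is real analytic by reflection, hence symmetric: the disc is constant. If $\mu=1$, then $f^w$ is $z\mapsto z+w\bar z$ followed by a Riemann map of an ellipse. The boundary of the ellipse is analytic, so the boundary map $f^w|_{\mathbb T}$ is again a real-analytic diffeomorphism and $P\Phi(w)=0$ for all $|w|<1$. Here $|\mu|=1$ everywhere, even near $\mathbb T$, and still nothing happens in $\mathcal{AT}$. Both $\mu$'s lie in $N_0$. This suggests that the speed of $w\mapsto P\Phi(w\mu)$ at $0$ is not the size of $\mu$ near $\mathbb T$ but $\operatorname{dist}(\mu,N_0)$, and that is what we shall find.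

**Proposition A.** $K_{\mathcal{AT}}\le d$. Moreover, for $h\in\mathcal Q$ and $\varepsilon>0$ there is $\mu\in\mathrm{Bel}$ with $f^\mu|_{\mathbb T}\in[h]$ and $\operatorname{artanh}\|\mu\|_\infty\le\frac12\log K^*(h)+\varepsilon$.

*Proof.* The point is to erase the dilatation on a compact set at no cost. Choose a qc extension $G$ of $h$ and a compact $E$ with $K(G|_{\mathbb D\setminus E})\le e^{2\varepsilon}K^*(h)$. Let $\mu=\mu_G1_{\mathbb D\setminus E}$, so $\operatorname{artanh}\|\mu\|_\infty\le\frac12\log K^*(h)+\varepsilon$. Off $E$ the maps $f^\mu$ and $G$ have the same coefficient, so $f^\mu\circ G^{-1}$ is conformal off the compact set $G(E)$. By reflection its boundary map is a real-analytic diffeomorphism, hence lies in $\mathcal S$, and $f^\mu|_{\mathbb T}\in\mathcal S\circ h$.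

For $p=[h_1]$, $q=[h_2]$ apply this to $h=h_2h_1^{-1}$. If $\mu=0$, then $h\in\mathcal S$ and $p=q$. Otherwise $w\mapsto PR_{h_1}\Phi(w\mu/\|\mu\|_\infty)$ is a holomorphic disc with value $[h_1]=p$ at $0$ and $[f^\mu h_1]=[h_2]=q$ at $\|\mu\|_\infty$. So $K_{\mathcal{AT}}(p,q)\le\operatorname{artanh}\|\mu\|_\infty\le d(p,q)+\varepsilon$. $\square$

For the other inequality, the first thing to try is lifting. If a holomorphic $f:\mathbb D\to\mathcal{AT}$ had a holomorphic lift $\tilde f:\mathbb D\to T\mathcal Q$, we would be done in one line: $d(f(a),f(b))\le d_T(\tilde f(a),\tilde f(b))\le\rho(a,b)$ by Lemma 1 and Fact 6. But Lemma 2 lifts only near one point, on a disc whose radius we do not control, and on a small disc of radius $r$ the Schwarz lemma gives only $d\le\rho/r$ to first order, which is useless for a sharp constant. We need a way to pass from $f$ to a disc in $T\mathcal Q$ that is defined on all of $\mathbb D$ and does not depend on lifts.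

## 4. Blow-ups at the boundary

Zooming in near $\mathbb T$ forgets post-composition with symmetric maps. That is the way.

**Definition (blow-up).** Let $h\in\mathcal Q$ and $B_n\in M$ with $|B_n(0)|\to1$. Write $h\circ B_n=A_n\circ h_n$ with $A_n\in M$ and $h_n$ normalized; this is possible in exactly one way, since $M$ is simply transitive on positively oriented triples of $\mathbb T$. If $h_n\to h_\infty$ uniformly, $h_\infty\in T\mathcal Q$ is the blow-up of $h$ along $(B_n)$.

The $h_n$ have normalized $K(h)$-qc extensions, so by Fact 1 blow-ups exist along subsequences and are quasisymmetric. If $h=f^\mu|_{\mathbb T}$, then $f^\mu\circ B_n$ has coefficient $B_n^*\mu$, so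
$$h_n=f^{B_n^*\mu}|_{\mathbb T}.\tag{7}$$

Here is the example to keep in mind, in the upper half-plane $\mathbb H$, which we carry to $\mathbb D$ by a Cayley map. For $\lambda>1$ let $h_\lambda(x)=x$ for $x\le0$, $h_\lambda(x)=\lambda x$ for $x\ge0$. It has the extension $|z|e^{i\theta}\mapsto|z|\lambda^{1-\theta/\pi}e^{i\theta}$, which in the coordinate $\log z=u+i\theta$ is the affine map $(u,\theta)\mapsto(u+(1-\theta/\pi)\log\lambda,\theta)$, so it is qc and $h_\lambda\in\mathcal Q$. It commutes with $B_n(z)=t_nz$ for every $t_n>0$. Let $t_n\to0$; then $B_n(i)\to0\in\partial\mathbb H$, so $|B_n(0)|\to1$ in $\mathbb D$. If $h_\lambda=A_0h^\natural$ with $h^\natural$ normalized, then $h_\lambda B_n=B_nA_0h^\natural$. So $h_n=h^\natural$ for all $n$, and the corner is its own blow-up.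

**Lemma 4.** Let $h\in\mathcal Q$, $|B_n(0)|\to1$, $h\circ B_n=A_n\circ h_n$ as above. Then $|A_n(0)|\to1$. If $h$ has blow-up $h_\infty$ along $(B_n)$ and $s\in\mathcal S$, then $s\circ h$ has the same blow-up along $(B_n)$.

*Proof.* First we see that the image zooms in too. Let $H$ be a qc extension of $h$ to $\mathbb D$. The maps $H_n=A_n^{-1}HB_n$ are normalized and uniformly qc, so by Fact 1 $d_h(0,H_n(0))\le C$. Hence $d_h(A_n(0),A_nH_n(0))\le C$. Since $A_nH_n(0)=H(B_n(0))$ tends to $\mathbb T$, so does $A_n(0)$.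

Next we see that $s$ becomes the identity in the zoom. Let $S$ be an asymptotically conformal extension of $s$ with coefficient $\sigma$. Since $A_n(\Delta(0,R))=\Delta(A_n(0),R)$ tends to $\mathbb T$, $A_n^*\sigma\to0$ uniformly on compact sets, while $\|A_n^*\sigma\|_\infty=\|\sigma\|_\infty<1$. Any subsequential limit of $f^{A_n^*\sigma}$ is a normalized qc self-map of $\mathbb D$ whose restriction to each $\Delta(0,R)$ is a limit of $K_n$-qc maps with $K_n\to1$. So it is conformal on $\mathbb D$ and fixes three boundary points: it is the identity. Hence $f^{A_n^*\sigma}\to\mathrm{id}$ uniformly on $\overline{\mathbb D}$. Now $f^{A_n^*\sigma}=C_n^{-1}SA_n$ with $C_n\in M$, so on $\mathbb T$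
$$C_n^{-1}\circ(s\circ h)\circ B_n=C_n^{-1}\,s\,A_n\,h_n=f^{A_n^*\sigma}|_{\mathbb T}\circ h_n,$$
which is normalized and converges uniformly to $h_\infty$. $\square$

**Lemma 5.** If $g$ is a blow-up of $h$, then $K(g)\le K^*(h)$.

*Proof.* Let $hB_n=A_nh_n$, $h_n\to g$, and let $G$ be a qc extension of $h$ with $K(G|_{\mathbb D\setminus E})\le K'$, $E$ compact. The normalized maps $A_n^{-1}GB_n$ are $K(G)$-qc with boundary values $h_n$. For fixed $R$ and large $n$, $B_n(\Delta(0,R))=\Delta(B_n(0),R)$ misses $E$, so $A_n^{-1}GB_n$ is $K'$-qc on $\Delta(0,R)$. A subsequential limit is a $K'$-qc extension of $g$. Take the infimum over $G$ and $E$. $\square$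

Now the crucial transfer: a disc in $\mathcal{AT}$ blows up to a disc in $T\mathcal Q$, defined on all of $\mathbb D$.

**Proposition B.** Let $f:\mathbb D\to\mathcal{AT}$ be holomorphic and $|B_n(0)|\to1$. After passing to a subsequence, for every $w\in\mathbb D$ all representatives of $f(w)$ have a common blow-up $g(w)$ along $(B_n)$, and $g:\mathbb D\to T\mathcal Q$ is holomorphic. If moreover $f(0)=0$, $\hat f$ is a holomorphic lift of $f$ to $\mathrm{Bel}$ near $0$ with $\hat f(0)=0$, $\hat f'(0)=\mu_0$, and $B_n^*\mu_0\to\mu_\infty$ weak\*, then $g(0)=0$ and $(\beta\circ g)'(0)=d\beta_0(\mu_\infty)$.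

**Step 1: a subsequence that works for all $w$ at once.** Cover $\mathbb D$ by countably many discs $V_i$ with holomorphic lifts $f_i:V_i\to\mathrm{Bel}$ of $f$ (Lemma 2); in the last situation let $0\in V_0$ and $f_0=\hat f$. Since $B_n^*$ is linear and isometric, $\beta$ holomorphic and evaluation at $\zeta$ bounded and linear, the functions
$$(w,\zeta)\mapsto\beta(B_n^*f_i(w))(\zeta)$$
are separately holomorphic on $V_i\times(\mathbb D^*\setminus\{\infty\})$ and bounded by $6/(|\zeta|^2-1)^2$. So they are jointly holomorphic and locally bounded, uniformly in $n$. By Montel's theorem and a diagonal argument, along a subsequence they converge locally uniformly to holomorphic functions $b^i(w)(\zeta)$, for all $i$.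

**Step 2: the circle maps converge, and the limit ignores the lift.** Fix $w\in V_i$. The maps $f^{B_n^*f_i(w)}$ are normalized and uniformly qc, since $\|B_n^*f_i(w)\|_\infty=\|f_i(w)\|_\infty<1$. By Lemma 3 every subsequential uniform limit $h$ of their boundary maps satisfies $\beta([h])=b^i(w)$ on $\mathbb D^*\setminus\{\infty\}$. As $\beta$ is injective on $T\mathcal Q$ and limits are normalized, there is only one limit. So the whole sequence converges, to some $g_i(w)$ with $\beta(g_i(w))=b^i(w)$. By (7), $g_i(w)$ is the blow-up of $f^{f_i(w)}|_{\mathbb T}$. Every representative of $f(w)$ is $s\circ f^{f_i(w)}|_{\mathbb T}$ with $s\in\mathcal S$, so by Lemma 4 it has the same blow-up. In particular $g_i(w)$ does not depend on $i$; call it $g(w)$.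

**Step 3: $g$ is holomorphic into $T\mathcal Q$.** We must upgrade pointwise holomorphy in $\zeta$ to holomorphy in the norm of $\mathcal B$. On a disc $|w-w_0|\le r$ inside $V_i$ write $b^i(w)(\zeta)=\sum_kc_k(\zeta)(w-w_0)^k$. By Cauchy's formula $c_k$ is holomorphic in $\zeta$ and $|c_k(\zeta)|(|\zeta|^2-1)^2\le6r^{-k}$. This bound also gives $c_k=O(|\zeta|^{-4})$ at $\infty$, so $c_k\in\mathcal B$, $\|c_k\|\le6r^{-k}$, and the series converges in $\mathcal B$ for $|w-w_0|<r$. Thus $\beta\circ g$ is holomorphic into $\mathcal B$ with values in the open set $\beta(T\mathcal Q)$, and $g$ is holomorphic.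

**Step 4: the derivative at $0$.** In the last situation the chain rule gives $\frac{d}{dw}\big|_0\beta(B_n^*\hat f(w))(\zeta)=d\beta_0(B_n^*\mu_0)(\zeta)$. This tends to $d\beta_0(\mu_\infty)(\zeta)$, because in (4) the kernel $(z-\zeta)^{-4}$ is in $L^1(\mathbb D)$ as a function of $z$. By the locally uniform convergence of Step 1 the same derivatives tend to $\partial_wb^0(0)(\zeta)=(\beta\circ g)'(0)(\zeta)$. Finally $\hat f(0)=0$ gives $b^0(0)=0$, so $g(0)=0$. $\square$

This already settles the corner. Let $h=h_\lambda$ and $B_n$ be as in the example. By Lemma 5, $K(h)=K(h^\natural)\le K^*(h)\le K(h)$, so $d(0,[h])=\frac12\log K(h)$, which is positive since $h$ is not Möbius. Let $f_1,\dots,f_m$ be a chain of holomorphic discs from $0$ to $[h]$, with $f_i(a_i)=p_{i-1}$, $f_i(b_i)=p_i$. Apply Proposition B to all of them, passing to subsequences one after another. The blown-up discs $g_i$ form a chain in $T\mathcal Q$ from $0$ (the blow-up of the identity) to $h^\natural$. By Fact 6, $\sum\rho(a_i,b_i)\ge\sum d_T(g_i(a_i),g_i(b_i))\ge d_T(0,h^\natural)=\frac12\log K(h)=d(0,[h])$.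 Hence $K_{\mathcal{AT}}(0,[h])=d(0,[h])$.

The argument works for every pair of points for which some blow-up loses nothing. So the problem is now: does zooming lose nothing in general?

## 5. Test functions that no single zoom can see

We work to first order. Let $\mu_0$ be a tangent direction and $F=\operatorname{dist}(\mu_0,N_0)$. The natural attempt is this. By duality find $\varphi_n\in A^1$, $\|\varphi_n\|\le1$, with $\int\mu_0\varphi_n\to F$ and $\varphi_n\to0$ locally uniformly; these escape to the boundary. Choose $B_n\in M$ that recentre the mass of $\varphi_n$, put $\psi_n=(\varphi_n\circ B_n)B_n'^2$ and $\psi=\lim\psi_n$. By (3), $\int(B_n^*\mu_0)\psi_n=\int\mu_0\varphi_n$, and one would like to conclude that $\int\mu_\infty\psi=F$ in the limit, so that the blow-up still sees $F$.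

This breaks down because the mass of $\varphi_n$ may be spread over larger and larger hyperbolic regions, and then $\psi=0$ for every choice of $B_n$. It happens even for a self-similar direction. In $\mathbb H$ take
$$\mu(z)=\frac{z^2}{|z|^2},\qquad\varphi_n(z)=c_n\,z^{1/n-2}(z+i)^{-3},\qquad\|\varphi_n\|=1.$$
On the half disc $|z|<1$ we have $|z+i|\le2$, so $1=\|\varphi_n\|\ge\frac{c_n}{8}\,\pi\int_0^1r^{1/n-1}dr=\frac{\pi n}{8}c_n$, that is, $c_n\le\frac8{\pi n}$. Since $y\le|z|$ and $|z+i|\ge\max(1,|z|)$,
$$|\varphi_n(z)|\,y^2=c_n|z|^{1/n}|z+i|^{-3}(y/|z|)^2\le c_n.$$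
As $dA=y^2\,dA_h$ with hyperbolic area $A_h$, every hyperbolic disc of radius $R$ carries $|\varphi_n|$-mass at most $2\pi(\cosh R-1)c_n\to0$. So $\psi_n\to0$ locally uniformly, whatever the $B_n$.

Yet these $\varphi_n$ are perfect test functions for $\mu$. The $|\varphi_n|$-mass of $\{|z|\ge r_0\}$ is at most $c_n$ times a constant depending only on $r_0$, so it tends to $0$. On $|z|<r_0$ the unimodular function $\mu\varphi_n/|\varphi_n|=e^{i\arg(z)/n}(z+i)^{-3}/|z+i|^{-3}$ is close to $i^{-3}=i$ when $r_0$ is small and $n$ large. Hence $-i\int\mu\varphi_n\to1$. Carried to $\mathbb D$, this gives $\operatorname{dist}(\mu,N_0)=1$. Indeed for $\eta\in N_0$ and $b=d\beta_0\eta\in\mathcal B_0$, (6) gives $\int\eta\varphi_n=\int s(b)\varphi_n\to0$, because $s(b)\to0$ at $\mathbb T$ and $\varphi_n\to0$ locally uniformly with norm $1$. So $\|\mu-\eta\|_\infty\ge\lim|\int(\mu-\eta)\varphi_n|=1$.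

The remedy is to cut $\varphi_n$ into pieces of bounded hyperbolic size, find one piece on which $\mu_0$ does almost as well as on the whole, and recentre that piece. Two obstacles stand in the way. A cut-off of a holomorphic function is not holomorphic, and we need pieces in $A^1$. And cutting costs something at the edges: a hyperbolic disc of radius $R$ has perimeter-to-area ratio $2\pi\sinh R/\big(2\pi(\cosh R-1)\big)=\coth(R/2)>1$, so for sharp cuts along large discs the edge is never a small part of a piece. What saves us is that we only need, at each point, the sum over all pieces of the gradients of the cut-offs to be small. That is possible.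

## 6. Cutting into pieces of bounded hyperbolic size

**Lemma 6.** For every $\delta>0$ there are $R_0<\infty$, countably many smooth $\chi_j\ge0$ on $\mathbb D$ (locally finite) and $w_j\in\mathbb D$ with $\sum_j\chi_j=1$, $\operatorname{supp}\chi_j\subset\Delta(w_j,R_0)$ and
$$\sum_j|\chi_j(z)-\chi_j(w)|\le\delta\,d_h(z,w)\qquad(z,w\in\mathbb D).$$

*Proof.* We cut $\mathbb H$, with metric $|dz|/y$, first by height on a logarithmic scale $L$, and then each slab in the $x$-direction at a width adapted to the top of the slab, where horizontal distances are shortest.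

Let $r\ge0$ be smooth, supported in $[-\frac12,\frac12]$, $\int r=1$, $r\le2$, and $T=1_{[-1/2,1/2]}*r$. Then $T\ge0$ is smooth, supported in $[-1,1]$, and $\sum_{k\in\mathbb Z}T(s-k)=1$, since the translates of the indicator sum to $1$ almost everywhere. Also $T'(s)=r(s+\frac12)-r(s-\frac12)$. At any point at most one integer translate of $r$ is nonzero, so $\sum_k|T'(s-k)|\le2+2=4$. Put
$$\theta_k=T\Big(\frac{\log y}L-k\Big),\qquad\sigma_{k,m}=T\Big(\frac{x}{Le^{L(k+1)}}-m\Big),\qquad\chi_{k,m}=\theta_k\sigma_{k,m}\qquad(k,m\in\mathbb Z).$$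
Then $\sum\chi_{k,m}=1$. The hyperbolic gradient is $y$ times the Euclidean one. So $\sum_k|\nabla\theta_k|\le4/L$. On $\operatorname{supp}\theta_k$ we have $y\le e^{L(k+1)}$, so $\sum_m|\nabla\sigma_{k,m}|\le\frac{y}{Le^{L(k+1)}}\cdot4\le4/L$ there. Hence
$$\sum_{k,m}|\nabla\chi_{k,m}|\le\sum_k|\nabla\theta_k|\sum_m\sigma_{k,m}+\sum_k\theta_k\sum_m|\nabla\sigma_{k,m}|\le\frac8L.$$
Take $L=8/\delta$ and integrate along geodesics. The isometry $z\mapsto e^{-L(k-1)}(z-mLe^{L(k+1)})$ carries $\operatorname{supp}\chi_{k,m}$ into the fixed compact set $\{1\le y\le e^{2L},\ |x|\le Le^{2L}\}$. So all supports lie in hyperbolic discs of one fixed radius. Only finitely many supports meet a given compact set. $\square$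

**Lemma 7.** For every $\varepsilon\in(0,1)$ there are $R_0,R<\infty$, functions $\chi_j$ and points $w_j$ as in Lemma 6 (for some $\delta$), and linear maps $\varphi\mapsto\varphi_j$ of $A^1$ into itself with $\varphi=\sum_j\varphi_j$ in $L^1$ and
$$\|\varphi_j\|\le3\|\chi_j\varphi\|_1,\qquad\sum_j\|\varphi_j\|\le(1+\varepsilon)\|\varphi\|,\qquad\sum_j\int_{\mathbb D\setminus\Delta(w_j,R)}|\varphi_j|\,dA\le\varepsilon\|\varphi\|.$$

**Step 1: a projection that restores holomorphy.** For $g\in L^1(\mathbb D)$ let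
$$\mathcal Pg(z)=\frac3\pi\int_{\mathbb D}\frac{(1-|w|^2)^2}{(1-\bar wz)^4}\,g(w)\,dA(w),$$
which is holomorphic. It reproduces $A^1$. On monomials, expanding $(1-\bar wz)^{-4}=\sum_m\binom{m+3}3\bar w^mz^m$ and using $\int(1-|w|^2)^2|w|^{2k}dA=\pi\int_0^1(1-t)^2t^kdt=\pi\frac{k!\,2!}{(k+3)!}$,
$$\mathcal P(w^k)=3\binom{k+3}3\frac{k!\,2!}{(k+3)!}\,z^k=z^k;$$
polynomials are dense in $A^1$, and for fixed $z$ the kernel is bounded in $w$, so $\mathcal P\varphi(z)=\varphi(z)$ for all $\varphi\in A^1$. Put $B_w(z)=\frac{z-w}{1-\bar wz}$. Then $\frac{(1-|w|^2)^2}{|1-\bar wz|^4}=|B_w'(z)|^2$ is the Jacobian of $B_w$, whose integral over $z\in\mathbb D$ is $\pi$. So $\|\mathcal Pg\|_1\le3\|g\|_1$. Define $\varphi_j=\mathcal P(\chi_j\varphi)$. This gives the first estimate. Since $\sum_j\|\chi_j\varphi\|_1=\|\varphi\|$, we get $\sum\varphi_j=\mathcal P\varphi=\varphi$ in $L^1$.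

**Step 2: the total norm hardly grows.** The factor $3$ would be fatal if summed, so we compare $\varphi_j$ with $\chi_j\varphi$ directly. As $\varphi=\mathcal P\varphi$,
$$\varphi_j(z)-\chi_j(z)\varphi(z)=\frac3\pi\int_{\mathbb D}\frac{(1-|w|^2)^2}{(1-\bar wz)^4}\big(\chi_j(w)-\chi_j(z)\big)\varphi(w)\,dA(w).$$
Sum over $j$, use Lemma 6, and substitute $\xi=B_w(z)$, for which $d_h(z,w)=d_h(\xi,0)$:
$$\sum_j\|\varphi_j-\chi_j\varphi\|_1\le\frac{3\delta}\pi\int|\varphi(w)|\,dA(w)\int_{\mathbb D}\log\frac{1+|\xi|}{1-|\xi|}\,dA(\xi)=6\delta\|\varphi\|,$$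
because $2\pi\int_0^1r\log\frac{1+r}{1-r}\,dr=2\pi\sum_{k\ge0}\frac2{(2k+1)(2k+3)}=2\pi$, a telescoping sum. With $\delta=\varepsilon/6$ we get $\sum_j\|\varphi_j\|\le(1+\varepsilon)\|\varphi\|$.

**Step 3: the pieces stay near their centres.** If $w\in\Delta(w_j,R_0)$, then $\mathbb D\setminus\Delta(w_j,R)\subset\mathbb D\setminus\Delta(w,R-R_0)$, and the $B_w$-image of the latter is $\mathbb D\setminus\Delta(0,R-R_0)$, of Euclidean area $\alpha(R-R_0)\to0$ as $R\to\infty$. So $\int_{\mathbb D\setminus\Delta(w_j,R)}|\varphi_j|\le\frac3\pi\alpha(R-R_0)\|\chi_j\varphi\|_1$. Sum over $j$ and take $R$ large. $\square$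

**Proposition C.** Let $\mu_0\in L^\infty$ and $F=\operatorname{dist}_{L^\infty}(\mu_0,N_0)$. For each $\eta>0$ there are $B_n\in M$ with $|B_n(0)|\to1$, $\mu_\infty\in L^\infty$ with $B_n^*\mu_0\to\mu_\infty$ weak\*, and $\psi\in A^1$ with $\|\psi\|\le1$, such that $\mathrm{Re}\int\mu_\infty\psi\ge F-\eta$.

Bounded sequences in $L^\infty$ have weak\*-convergent subsequences, as $L^1$ is separable. If $F=0$, take $\psi=0$ and a subsequence of any $(B_n)$ with $|B_n(0)|\to1$. Let $F>0$ and $m=\|\mu_0\|_\infty$.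

**Step 1: test functions that escape to the boundary.** By Hahn–Banach there is $\Lambda\in(L^\infty)^*$ with $\|\Lambda\|=1$, $\Lambda|_{N_0}=0$, $\Lambda(\mu_0)=F$. As $N\subset N_0$, $\Lambda$ lies in the unit ball of $(L^\infty/N)^*=(A^1)^{**}$. Let $(z_i)$ be dense in $\mathbb D$ and let $\eta_i$ be the indicator of a Euclidean disc centred at $z_i$ with closure in $\mathbb D$, divided by its area. Then $\int\eta_i\varphi=\varphi(z_i)$ for $\varphi\in A^1$, $\eta_i\in N_0$ since it has compact support, and so $\Lambda(\eta_i)=0$. By Goldstine's theorem there are $\varphi_n\in A^1$, $\|\varphi_n\|\le1$, with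
$$\Big|\int\mu_0\varphi_n-F\Big|<\frac1n,\qquad|\varphi_n(z_i)|<\frac1n\quad(i\le n).$$
By the mean value property the $\varphi_n$ are locally bounded, hence a normal family, and every limit vanishes on a dense set. So $\varphi_n\to0$ locally uniformly.

**Step 2: throw away the pieces that are central or spread out.** Fix a small $\varepsilon>0$ and decompose $\varphi_n=\sum_j\varphi_{n,j}$ by Lemma 7. Let $a_{n,j}=\|\varphi_{n,j}\|$ and $t_{n,j}=\int_{\mathbb D\setminus\Delta(w_j,R)}|\varphi_{n,j}|$. For fixed $\varrho<1$ let $Q$ be the closed $R_0$-neighbourhood of $\{|w|\le\varrho\}$, a compact set; then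
$$\sum_{|w_j|\le\varrho}a_{n,j}\le3\sum_{|w_j|\le\varrho}\|\chi_j\varphi_n\|_1\le3\int_Q|\varphi_n|\to0.$$
So there are $\varrho_n\to1$ with $\sum_{|w_j|\le\varrho_n}a_{n,j}\to0$. Call $j$ bad if $t_{n,j}>\sqrt\varepsilon\,a_{n,j}$. Then $\sum_{\text{bad}}a_{n,j}\le\varepsilon^{-1/2}\sum_jt_{n,j}\le\sqrt\varepsilon$.

**Step 3: one remaining piece does almost as well as the whole.** The discarded pieces change $\int\mu_0\varphi_n$ by at most $m\sqrt\varepsilon+o(1)$. So for large $n$, summing over good $j$ with $|w_j|>\varrho_n$,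
$$\Big|\sum\int\mu_0\varphi_{n,j}\Big|\ge F-\varepsilon-\sqrt\varepsilon\,m>0,\qquad\sum a_{n,j}\le1+\varepsilon.$$
Hence some such $j=j(n)$ has $a_{n,j}>0$ and $|\int\mu_0\varphi_{n,j}|\ge a_{n,j}(F-\varepsilon-\sqrt\varepsilon\,m)/(1+\varepsilon)$; otherwise the triangle inequality would contradict the display.

**Step 4: recentre that piece and pass to the limit.** Let $B_n\in M$ with $B_n(0)=w_{j(n)}$ and $\psi_n=c_n\,a_{n,j}^{-1}(\varphi_{n,j}\circ B_n)B_n'^2$, with $|c_n|=1$ chosen so that $\int(B_n^*\mu_0)\psi_n\ge0$. By (3), $\|\psi_n\|=1$, $\int(B_n^*\mu_0)\psi_n\ge(F-\varepsilon-\sqrt\varepsilon\,m)/(1+\varepsilon)$, and, since $j$ is good, $\int_{\mathbb D\setminus\Delta(0,R)}|\psi_n|\le\sqrt\varepsilon$. Also $|B_n(0)|>\varrho_n\to1$. Pass to a subsequence with $\psi_n\to\psi$ locally uniformly and $B_n^*\mu_0\to\mu_\infty$ weak\*. By Fatou, $\|\psi\|\le1$ and $\int_{\mathbb D\setminus\Delta(0,R)}|\psi|\le\sqrt\varepsilon$. As $\psi_n\to\psi$ uniformly on $\Delta(0,R)$, $\limsup\|\psi_n-\psi\|\le2\sqrt\varepsilon$;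 this is where bounded size rules out the loss of mass seen in Section 5. Therefore
$$\mathrm{Re}\int\mu_\infty\psi=\lim\mathrm{Re}\int(B_n^*\mu_0)\psi\ge\frac{F-\varepsilon-\sqrt\varepsilon\,m}{1+\varepsilon}-2\sqrt\varepsilon\,m\ge F-\eta$$
if $\varepsilon$ was small enough. $\square$

## 7. Two first-order estimates and the inequality $K_{\mathcal{AT}}\ge d$

Let $f$ be holomorphic near $0\in\mathbb D$ with values in $\mathcal{AT}$ and $f(0)=0$. By Lemma 2 there is a lift $\tilde f$ to $T\mathcal Q$ near $0$ with $\tilde f(0)=0$. Put $\hat f=s\circ\beta\circ\tilde f$, defined near $0$ where $\|\beta\circ\tilde f\|<2$. By Ahlfors–Weill it is a holomorphic lift of $f$ to $\mathrm{Bel}$, with $\hat f(0)=0$. Let $\mu_0=\hat f'(0)$ and $F=\operatorname{dist}(\mu_0,N_0)$. The next two propositions say that $F$ is at most $1$ if $f$ lives on the whole disc, and that $f$ leaves $0$ with $d$-speed at most $F$.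

**Proposition D.** If $f$ is holomorphic on all of $\mathbb D$, then $F\le1$.

*Proof.* Let $\eta>0$. Take $B_n,\mu_\infty,\psi$ from Proposition C and, after passing to a subsequence, $g:\mathbb D\to T\mathcal Q$ from Proposition B, with $g(0)=0$ and $(\beta\circ g)'(0)=d\beta_0(\mu_\infty)$. By Fact 6, $d_T(0,g(w))\le\operatorname{artanh}|w|$. Since the least dilatation is attained, $g(w)=\Phi(\nu_w)$ with $\|\nu_w\|_\infty\le|w|$. By (5), as $w\to0$,
$$d\beta_0(\nu_w/w)=\beta(\nu_w)/w+O(|w|)=\beta(g(w))/w+O(|w|)\to d\beta_0(\mu_\infty)\quad\text{in }\mathcal B.$$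
Put $\kappa=\nu_w/w-\mu_\infty$. By (6), $\kappa-s(d\beta_0\kappa)\in N$, so, as $\psi\in A^1$,
$$\Big|\int\kappa\psi\Big|=\Big|\int s(d\beta_0\kappa)\psi\Big|\le\tfrac12\|d\beta_0\kappa\|\,\|\psi\|\to0.$$
Since $|\int(\nu_w/w)\psi|\le1$, we get $F-\eta\le|\int\mu_\infty\psi|\le1$. Let $\eta\to0$. $\square$

**Proposition E.** $\displaystyle\limsup_{w\to0}\frac{d(0,f(w))}{|w|}\le F$.

*Proof.* The idea is to replace the lift by a linear disc $w\mu'$ whose coefficient is small near $\mathbb T$, at a cost of second order. Let $\varepsilon>0$ and choose $\eta\in N_0$ such that $\mu=\mu_0+\eta$ has $\|\mu\|_\infty\le F+\varepsilon$. Put $b_0=d\beta_0\eta\in\mathcal B_0$, $n=\eta-s(b_0)$, and $\mu'=\mu_0+n=\mu-s(b_0)$. By (6), $n\in N$. Since $s(b_0)\to0$ at $\mathbb T$, $|\mu'|\le F+2\varepsilon$ off a compact set. Hence, for small $w$,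
$$d(0,P\Phi(w\mu'))\le\operatorname{artanh}(|w|(F+2\varepsilon)).$$
Next we compare $\Phi(w\mu')$ with $\Phi(\hat f(w))$. Since $d\beta_0n=0$, (5) gives $\beta(w\mu')=w\,d\beta_0\mu_0+O(|w|^2)$. The function $\beta\circ\hat f$ is holomorphic with value $0$ and derivative $d\beta_0\mu_0$ at $0$. So $\beta(w\mu')=\beta(\hat f(w))+O(|w|^2)$ in $\mathcal B$. The two points are represented by $\alpha_1=s(\beta(w\mu'))$ and $\alpha_2=s(\beta(\hat f(w)))$, which are $O(|w|)$ and differ by $O(|w|^2)$ because $s$ is linear and bounded. By (1), $f^{\alpha_1}(f^{\alpha_2})^{-1}$ has coefficient of modulus $\big|\frac{\alpha_1-\alpha_2}{1-\overline{\alpha_2}\alpha_1}\big|=O(|w|^2)$ at corresponding points, so $d_T(\Phi(w\mu'),\Phi(\hat f(w)))=O(|w|^2)$. By Lemma 1,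
$$d(0,f(w))\le\operatorname{artanh}(|w|(F+2\varepsilon))+O(|w|^2).$$
Divide by $|w|$, let $w\to0$ and then $\varepsilon\to0$. $\square$

**Proof that $K_{\mathcal{AT}}\ge d$.** By Lemma 1, $d$ is a pseudodistance. By the definition of $K_{\mathcal{AT}}$ it suffices to show that $d(f(a),f(b))\le\rho(a,b)$ for every holomorphic $f:\mathbb D\to\mathcal{AT}$ and $a,b\in\mathbb D$.

**Step 1: the bound at one point.** Fix $a\in\mathbb D$, let $f(a)=[h_a]$ and let $m_a\in\operatorname{Aut}(\mathbb D)$ with $m_a(0)=a$. By Lemma 2, $R_{h_a^{-1}}\circ f\circ m_a$ is holomorphic on all of $\mathbb D$, and it maps $0$ to $[h_ah_a^{-1}]=0$. Propositions D and E, the invariance of $d$ under $R_{h_a^{-1}}$ and of $\rho$ under $m_a$, and $\rho(0,w)/|w|\to1$ give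
$$\limsup_{b\to a}\frac{d(f(a),f(b))}{\rho(a,b)}\le1\qquad\text{for every }a\in\mathbb D.\tag{8}$$

**Step 2: integration along a geodesic.** Let $c:[0,\ell]\to\mathbb D$ be the unit-speed $\rho$-geodesic from $a$ to $b$, $\ell=\rho(a,b)$, and $u(t)=d(f(a),f(c(t)))$. Then $|u(t')-u(t)|\le d(f(c(t)),f(c(t')))$, so by (8) $u$ is continuous and its upper right derivative is at most $1$ everywhere. Let $\varepsilon>0$ and let $t^*$ be the largest $t$ such that $u(t')\le(1+\varepsilon)t'$ for all $t'\in[0,t]$; it exists since $u(0)=0$ and $u$ is continuous. If $t^*<\ell$, then $u(t)\le u(t^*)+(1+\varepsilon)(t-t^*)\le(1+\varepsilon)t$ for $t>t^*$ close to $t^*$, contradicting the choice of $t^*$. So $u(\ell)\le(1+\varepsilon)\ell$. Let $\varepsilon\to0$ to get $d(f(a),f(b))\le\rho(a,b)$.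

Together with Proposition A this proves Theorem 1. $\blacksquare$

## 8. The infinitesimal Kobayashi–Royden norm

The same estimates identify the infinitesimal metric.

**Theorem 2.** Let $v\in T_0\mathcal{AT}$, let $F(v)=\inf\{\|\mu\|_\infty:d(P\Phi)_0\mu=v\}$ be its infinitesimal Teichmüller norm, and let
$$\kappa(v)=\inf\{1/\lambda:\lambda>0,\ \exists f:\mathbb D\to\mathcal{AT}\text{ holomorphic},\ f(0)=0,\ f'(0)=\lambda v\}$$
be its Kobayashi–Royden norm. Then $\kappa(v)=F(v)$. The analogous identity holds at every point $p=[h]$: for $v\in T_p\mathcal{AT}$ replace $\Phi$ by $R_h\Phi$ in $F$ and the condition $f(0)=0$ by $f(0)=p$ in $\kappa$.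

*Proof.* We treat $p=[h]$ directly; $h=\mathrm{id}$ is the first statement. Note that $PR_h\Phi$ is holomorphic, since $R_h$ is holomorphic on $T\mathcal Q$. The differential $d(PR_h\Phi)_0$ is onto, since $P$ is locally a linear surjection, $R_h$ is biholomorphic on $T\mathcal Q$ and $\Phi$ has local sections.

**Step 1: $\kappa\le F$ by linear discs.** If $d(PR_h\Phi)_0\mu=v$ and $r\ge\|\mu\|_\infty$, $r>0$, the disc $w\mapsto PR_h\Phi(w\mu/r)$ has value $p$ and derivative $v/r$ at $0$, so $\kappa(v)\le r$.

**Step 2: directions in $N_0$ are invisible.** We show $N_0\subset\ker d(PR_h\Phi)_0$. Let $\eta\in N_0$, $b_0=d\beta_0\eta\in\mathcal B_0$, and $\eta=s(b_0)+n$ with $n\in N$ by (6). Since $\beta$ is a biholomorphism on $T\mathcal Q$, $N=\ker d\Phi_0$, so $n$ is in the kernel. For small $t$ the map $f^{ts(b_0)}$ is asymptotically conformal, so by Fact 4 $P\Phi(ts(b_0))=0$ and $PR_h\Phi(ts(b_0))=R_hP\Phi(ts(b_0))=p$ is constant. So $s(b_0)$ is in the kernel too.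

**Step 3: $F\le\kappa$.** Let $f:\mathbb D\to\mathcal{AT}$ be holomorphic with $f(0)=p$, $f'(0)=\lambda v$, $\lambda>0$. By Lemma 2, $R_{h^{-1}}\circ f$ is a holomorphic disc with value $0$ at $0$. Let $\hat f$ be its lift and $\mu_0=\hat f'(0)$ as in Section 7. Near $0$, $PR_h\Phi(\hat f(w))=R_hP\Phi(\hat f(w))=R_hR_{h^{-1}}f(w)=f(w)$, so $d(PR_h\Phi)_0\mu_0=\lambda v$. By Step 2, $\mu_0+\eta$ has the same image for every $\eta\in N_0$. Hence $\lambda F(v)=F(\lambda v)\le\operatorname{dist}(\mu_0,N_0)\le1$ by Proposition D, that is, $F(v)\le1/\lambda$. $\square$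

## 9. Boundary dilatation as a supremum over blow-ups

In Section 4 the corner map had a blow-up with $K(g)=K^*(h)$. In general one has a supremum.

**Theorem 3.** For every $h\in\mathcal Q$, $K^*(h)=\sup\{K(g):g\text{ a blow-up of }h\}$. Consequently $K_{\mathcal{AT}}([h_1],[h_2])=d([h_1],[h_2])=\sup d_T(g_1,g_2)$, the supremum being over all sequences $(B_n)\subset M$, $|B_n(0)|\to1$, along which both $h_i$ have blow-ups $g_i$.

The proof cites two further results. The first is from Earle–Kra–Krushkal, Trans. AMS 343 (1994): every holomorphic $g:\mathbb D\to T\mathcal Q$ lifts to a holomorphic $\hat g:\mathbb D\to\mathrm{Bel}$. If $g(0)=0$, we may take $\hat g(0)=0$. Indeed, replace $\hat g(w)$ by the coefficient of $f^{\hat g(w)}\circ(f^{\hat g(0)})^{-1}$. It depends holomorphically on $w$, because up to a fixed unimodular factor and a fixed change of variable it is $\frac{\hat g(w)-\hat g(0)}{1-\overline{\hat g(0)}\hat g(w)}$; and the boundary values are unchanged, as $f^{\hat g(0)}|_{\mathbb T}=\mathrm{id}$. The second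 is the Reich–Strebel main inequality: for $\nu\in\mathrm{Bel}$ and $\varphi\in A^1$, $\|\varphi\|=1$,
$$\frac1{K(f^\nu|_{\mathbb T})}\le\int_{\mathbb D}|\varphi|\,\frac{\big|1-\nu\varphi/|\varphi|\big|^2}{1-|\nu|^2}\,dA.\tag{9}$$

*Proof of the first statement.* Lemma 5 is the inequality $\ge$. For $\le$ put $k=\frac{K^*(h)-1}{K^*(h)+1}$. If $k=0$, any blow-up has $K\ge1=K^*(h)$. Let $k>0$. By Proposition A, for each small $\varepsilon>0$ there is $\mu$ with $\kappa:=\|\mu\|_\infty\le k+\varepsilon<1$ and $f^\mu|_{\mathbb T}\in[h]$. Then $K^*(f^\mu|_{\mathbb T})=K^*(h)$ by Lemma 1, so $\kappa\ge k$.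

**Step 1: near-extremal $\mu$ is far from $N_0$.** The purpose is to show that for every $\delta\in(0,k)$ we have $\operatorname{dist}(\mu,N_0)\ge k-\delta$, if $\varepsilon$ is small depending on $k$ and $\delta$. Suppose not. Then there is $\nu$ with $\|\nu\|_\infty<k-\delta$ and $\mu-\nu\in N_0$. We use it to change $f^\mu$, with the same boundary values, so as to lower the dilatation near $\mathbb T$ below $k$.

Put $\nu'=\nu+s(d\beta_0(\mu-\nu))$ and $n=\mu-\nu'$. By (6), $n\in N$. Since $\|\mu-\nu\|_\infty\le2$, $\|n\|_\infty\le2+\frac12\cdot6\cdot2=8$. As $d\beta_0(\mu-\nu)\in\mathcal B_0$, $|\nu'|\le k-\delta/2$ off a compact set. For small $t>0$, (5) and $d\beta_0n=0$ give $b_t=\beta(tn)$ with $\|b_t\|\le12\cdot64\,t^2$, and $f^{s(b_t)}$, $f^{tn}$ have equal boundary values. Let $\sigma_t$ be the coefficient of $(f^{s(b_t)})^{-1}\circ f^{tn}$. This map is normalized, so it is $f^{\sigma_t}$, and $f^{\sigma_t}|_{\mathbb T}=\mathrm{id}$. By (2), $\sigma_t=\frac{tn+\theta}{1+t\bar n\theta}$ with $|\theta|\le\|s(b_t)\|_\infty\le384t^2$,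 so $\sigma_t-tn=\frac{\theta(1-t^2|n|^2)}{1+t\bar n\theta}$ and $\|\sigma_t-tn\|_\infty\le Ct^2$. Here and below $C$ denotes absolute constants and $t$ is below an absolute bound.

The map $G_t=f^\mu\circ(f^{\sigma_t})^{-1}$ has boundary values $f^\mu|_{\mathbb T}$. With $a=\mu(z)$, (1) gives
$$1-|\mu_{G_t}|^2\circ f^{\sigma_t}=\frac{(1-|a|^2)(1-|\sigma_t|^2)}{|1-\overline{\sigma_t}a|^2},\qquad|\mu_{G_t}|^2\circ f^{\sigma_t}=|a|^2-2t(1-|a|^2)\mathrm{Re}(\bar na)+O(t^2),$$
where the second formula follows from $|1-\overline{\sigma_t}a|^{-2}=1+2t\,\mathrm{Re}(\bar na)+O(t^2)$, with absolute constants. Off a compact set,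
$$\mathrm{Re}(\bar na)=|a|^2-\mathrm{Re}(\overline{\nu'}a)\ge|a|\big(|a|-k+\delta/2\big).$$
If $|a|\ge k-\delta/4$, then $|a|\ge\frac34k$ and $\mathrm{Re}(\bar na)\ge\frac{3k\delta}{16}\ge\frac{k\delta}8$. With $\varepsilon\le\frac{1-k}2$ we have $|a|\le\frac{1+k}2$, so with $c_k=1-(\frac{1+k}2)^2$ the right side is at most $(k+\varepsilon)^2-tc_kk\delta/4+Ct^2$. If $|a|<k-\delta/4$, it is at most $(k-\delta/4)^2+Ct$. First fix $t$, depending on $k$ and $\delta$, so small that $Ct^2\le tc_kk\delta/8$ and $(k-\delta/4)^2+Ct<k^2$; then take $\varepsilon$ so small that $(k+\varepsilon)^2-tc_kk\delta/8<k^2$. In both cases $|\mu_{G_t}|\le k''<k$ off a compact set. So $K^*(h)=K^*(f^\mu|_{\mathbb T})\le\frac{1+k''}{1-k''}<\frac{1+k}{1-k}=K^*(h)$, a contradiction.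

**Step 2: blow up the linear disc through $[h]$.** Let $\delta<k/4$ and $\varepsilon$ be small as in Step 1. Apply Proposition C to $\mu_0=\mu$ with $\eta=\delta$. We get $B_n$, $\mu_\infty$ and $\psi$ with $\mathrm{Re}\int\mu_\infty\psi\ge k-2\delta>0$; so $\psi\ne0$, and rescaling to $\|\psi\|=1$ preserves the inequality. Apply Proposition B to $f(w)=P\Phi(w\mu/\kappa)$ with $\hat f(w)=w\mu/\kappa$. We get a holomorphic $g:\mathbb D\to T\mathcal Q$ with $g(0)=0$ and $(\beta\circ g)'(0)=d\beta_0(\mu_\infty/\kappa)$. Since $f(\kappa)=[f^\mu|_{\mathbb T}]=[h]$, $g(\kappa)$ is a blow-up of $h$.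

**Step 3: $g(\kappa)$ has almost maximal dilatation.** Here first-order information at $0$ must be carried to the point $\kappa$. Let $\hat g$ be the lift of $g$ to $\mathrm{Bel}$ with $\hat g(0)=0$. By the Schwarz lemma $\|\hat g(w)\|_\infty\le|w|$, so $q(w)=\frac1w\int\hat g(w)\psi$ is holomorphic from $\mathbb D$ to $\overline{\mathbb D}$. Differentiating $\beta\circ\hat g=\beta\circ g$ at $0$ gives $\hat g'(0)-\mu_\infty/\kappa\in N$, so
$$\mathrm{Re}\,q(0)=\frac1\kappa\mathrm{Re}\int\mu_\infty\psi\ge\frac{k-2\delta}{k+\varepsilon}=:1-\delta'.$$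
Harnack's inequality for $\mathrm{Re}(1-q)\ge0$ gives $\mathrm{Re}\,q(\kappa)\ge1-\frac{1+\kappa}{1-\kappa}\delta'$. So $\nu=\hat g(\kappa)$ satisfies $\|\nu\|_\infty\le\kappa$ and $\mathrm{Re}\int\nu\psi\ge\kappa-\tau$, where $\tau=\kappa\frac{1+\kappa}{1-\kappa}\delta'$. Put $\omega=\nu\psi/|\psi|$, so $|\omega|\le\kappa$ and $|\omega-\kappa|^2\le2\kappa(\kappa-\mathrm{Re}\,\omega)$. By Cauchy–Schwarz and $\|\psi\|=1$,
$$\int|\psi|\,|\omega-\kappa|\le\Big(\int|\psi|\,2\kappa(\kappa-\mathrm{Re}\,\omega)\Big)^{1/2}\le\sqrt{2\kappa\tau}.$$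
The function $\frac{|1-\omega|^2}{1-|\omega|^2}$ is Lipschitz on $|\omega|\le\kappa$ with some constant $C_\kappa$, and equals $\frac{1-\kappa}{1+\kappa}$ at $\omega=\kappa$. Since $\Phi(\nu)=g(\kappa)$, (9) yields
$$\frac1{K(g(\kappa))}\le\frac{1-\kappa}{1+\kappa}+C_\kappa\sqrt{2\kappa\tau}.$$
Let $\delta\to0$ with $\varepsilon=\varepsilon(\delta)\to0$. Then $\kappa\to k$, $\delta'\to0$ and $\tau\to0$, with $C_\kappa$ bounded. So $\sup K(g)\ge\frac{1+k}{1-k}=K^*(h)$, which proves the first statement.

*Proof of the second statement.* Let $h=h_2h_1^{-1}$, so that $d([h_1],[h_2])=\frac12\log K^*(h)$. We match pairs of blow-ups of $h_1,h_2$ with blow-ups of $h$.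

**Step 4: $\sup d_T(g_1,g_2)\le d$.** If $h_iB_n=A_{i,n}g_{i,n}$ with $A_{i,n}\in M$ and $g_{i,n}\to g_i$ normalized, then $h_1^{-1}A_{1,n}=B_ng_{1,n}^{-1}$ and
$$hA_{1,n}=h_2B_n\,g_{1,n}^{-1}=A_{2,n}\,g_{2,n}g_{1,n}^{-1}.$$
By Lemma 4, $|A_{1,n}(0)|\to1$, and $g_{2,n}g_{1,n}^{-1}\to g_2g_1^{-1}$ uniformly. So $g_2g_1^{-1}$ is a blow-up of $h$, and $d_T(g_1,g_2)=\frac12\log K(g_2g_1^{-1})\le d([h_1],[h_2])$ by Lemma 5.

**Step 5: every blow-up of $h$ arises this way.** Let $g$ be a blow-up of $h$ along $(A_n)$: $hA_n=C_ng_n$ with $C_n\in M$, $g_n\to g$. Write $h_1^{-1}A_n=B_nj_n$ with $B_n\in M$ and $j_n$ normalized. By Lemma 4 applied to $h_1^{-1}$, $|B_n(0)|\to1$, and along a subsequence $j_n^{-1}$ converges uniformly to some $g_1$. Then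
$$h_1B_n=A_nj_n^{-1},\qquad h_2B_n=h\,h_1B_n=hA_nj_n^{-1}=C_n\,g_nj_n^{-1}.$$
So the blow-ups of $h_1$ and $h_2$ along $(B_n)$ are $g_1$ and $g\circ g_1$, and $d_T(g_1,g\circ g_1)=\frac12\log K(g)$. By the first statement the supremum of these numbers is $\frac12\log K^*(h)=d([h_1],[h_2])$, and this equals $K_{\mathcal{AT}}([h_1],[h_2])$ by Theorem 1. $\blacksquare$
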